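
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Preemptive Total Tardiness on One Machine\\ with Release Dates Is Strongly NP-Hard}


\begin{abstract}
We show that minimizing total tardiness on a single machine with release dates and preemption,
$1|r_i,pmtn|\sum T_i$, is NP-hard in the strong sense. This holds even for instances in which a
job released later is never due later, and under any limit on the number of preemptions. Hence,
unless P${}={}$NP, the problem has neither a pseudo-polynomial algorithm nor a fully polynomial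
approximation scheme. The proof is a reduction from 3-Partition. Since a preemptive machine can
fill any time interval exactly, the numbers cannot be encoded by packing alone. Instead, the due
dates make the unweighted tardiness behave like a weighted objective that penalizes splitting a
job.
\end{abstract}

\section{The problem and the result}

A set of jobs $1,\dots,n$ has to be processed on one machine, which handles at most one job at a
time. Job $i$ has an integer processing time $p_i>0$, an integer release date $r_i\ge 0$ before
which it cannot be processed, and an integer due date $d_i$. Preemption is allowed: a job may be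
interrupted and resumed later. As usual, a schedule consists of finitely many processing
intervals. If job $i$ is completed at time $C_i$, its tardiness is $T_i=\max\{0,C_i-d_i\}$, and
the goal is to minimize the total tardiness $\sum_i T_i$, which we also call the \emph{cost}. In
three-field notation the problem is $1|r_i,pmtn|\sum T_i$. We write $P=\sum_i p_i$.

Whether all jobs can be on time is easy to decide: always process the available unfinished job
with the earliest due date (Lemma~\ref{lem:priority} below). Minimizing the total tardiness is
harder. If all release dates coincide, preemption is useless, and the problem becomes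
$1||\sum T_i$, which is NP-hard in the ordinary sense and solvable in pseudo-polynomial time
\cite{DuLeung,Lawler}. So $1|r_i,pmtn|\sum T_i$ is NP-hard. More generally, call an instance
\emph{agreeable} if $r_i<r_j$ implies $d_i\le d_j$ for all jobs $i,j$. For agreeable instances the
problem is again NP-hard in the ordinary sense, and it can be solved in $O(n^4P)$ time. The
question, posed in \cite{Thesis}, is what happens without agreeability: is there still a
pseudo-polynomial algorithm, or is the general problem NP-hard in the strong sense?

A familiar way to encode a partition problem in a schedule is to force jobs of given lengths to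
fill intervals exactly. With preemption this constraint is empty, since any set of available jobs
of total length at least $L$ can fill an interval of length $L$. Nevertheless the problem is
strongly NP-hard.

\begin{theorem}\label{thm:main}
The decision version of $1|r_i,pmtn|\sum T_i$ (given an instance and an integer $K$, is there a
schedule with $\sum_i T_i\le K$?) is NP-complete in the strong sense.
\end{theorem}

The hard instances can be taken at the opposite extreme from agreeable ones. Call an instance
\emph{anti-agreeable} if $r_i<r_j$ implies $d_i\ge d_j$ for all jobs $i,j$.

\begin{theorem}\label{thm:strong}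
Strong NP-completeness persists
\begin{enumerate}
\item[(a)] for the restriction to anti-agreeable instances;
\item[(b)] under any limit on the number of preemptions.
\end{enumerate}
More precisely, in the reductions that prove Theorem~\ref{thm:main} and part \textup{(a)}, every
yes-instance has a non-preemptive schedule of cost at most $K$, and in every no-instance all
preemptive schedules cost more than $K$.
\end{theorem}

In (b), the limit may be fixed or part of the input, and it may bound the total number of
preemptions or the number for each job.

\begin{corollary}\label{cor:fptas}
Unless P${}={}$NP, there is no pseudo-polynomial algorithm and no fully polynomial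
approximation scheme (FPTAS) for $1|r_i,pmtn|\sum T_i$, even for anti-agreeable instances.
\end{corollary}

We reduce from \emph{3-Partition}: given $q\ge 2$, a positive integer $B$, and $m=3q$ positive
integers $a_1\le\dots\le a_m$ with $\sum_i a_i=qB$ and
\begin{equation}\label{eq:window}
B/4<a_i<B/2\qquad(1\le i\le m),
\end{equation}
can $\{1,\dots,m\}$ be partitioned into sets $G_1,\dots,G_q$ with $\sum_{i\in G_j}a_i=B$ for every
$j$? By \eqref{eq:window} each $G_j$ then has exactly three elements. This problem is NP-complete
in the strong sense \cite{GareyJohnson}, that is, it remains NP-complete when all numbers are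
written in unary. So it suffices to construct, in time polynomial in $q$ and $B$, a scheduling
instance and a threshold $K$ whose numbers are polynomially bounded in $q$ and $B$.

\section{Priority schedules}

We first reduce to schedules that change only at integer times. This gives membership in NP, and
later it lets us exchange unit time slots $[t,t+1)$. Call a schedule \emph{integer} if each slot
$[t,t+1)$, $t=0,1,2,\dots$, is idle or devoted to a single job. For a linear order of the jobs,
the \emph{priority schedule} is the integer schedule that assigns to each slot $[t,t+1)$ the
first job in the order that has been released by time $t$ and is not yet finished. The slot stays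
idle if there is none.

\begin{lemma}\label{lem:priority}
Let $D_1,\dots,D_n$ be real numbers such that some schedule completes every job $i$ no later than
$D_i$. Order the jobs by nondecreasing $D_i$, with ties broken arbitrarily. Then the priority
schedule completes every job $i$ no later than $D_i$.
\end{lemma}

\begin{proof}
Let $C_i'$ be the completion times in the priority schedule. Fix $i$, and let $H$ consist of $i$
and all jobs that precede it in the order, so $D_l\le D_i$ for $l\in H$. A slot at whose beginning
some job of $H$ is released and unfinished is given to a job of $H$. Let $t_0\ge0$ be the smallest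
integer such that every slot in $[t_0,C_i')$ is given to a job of $H$. Since $i$ itself is
released and unfinished during $[r_i,C'_i)$, we have $t_0\le r_i$.

Put $H_0=\{l\in H: r_l\ge t_0\}$, so $i\in H_0$. We claim that $[t_0,C_i')$ is filled entirely
with jobs of $H_0$. This is clear if $t_0=0$, since then $H_0=H$. If $t_0>0$, the slot
$[t_0-1,t_0)$ is not given to a job of $H$, so all jobs of $H$ released at or before $t_0-1$ are
finished by time $t_0-1$, and the claim follows. Hence $C_i'-t_0\le\sum_{l\in H_0}p_l$. In the
given schedule the jobs of $H_0$ are not processed before $t_0$ and are completed by time $D_i$,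
so $\sum_{l\in H_0}p_l\le D_i-t_0$. Therefore $C_i'\le D_i$.
\end{proof}

With $D_i=d_i$ this is the earliest-due-date rule mentioned above. With $D_i=C_i$, the completion
times of an arbitrary schedule, it says that \emph{every schedule can be replaced by a priority
schedule, in particular by an integer one, in which no job is completed later}. If all release
dates are equal, priority schedules are non-preemptive, so preemption is indeed useless then.

The decision problem is therefore in NP. The certificate is the order of the jobs. The priority
schedule switches jobs only at release dates and completion times, so it is computed in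
polynomial time by going from one such event to the next. The optimum is an integer, since it is
attained by one of finitely many priority schedules.

\section{The idea on three numbers}\label{sec:example}

Suppose the numbers $1,2,3$ are to be split into $q=2$ sets of sum $B=3$. (This is a toy input:
condition \eqref{eq:window} fails, and we shall see exactly what that costs.)

\paragraph{Leftovers.} Take two copies of each number as jobs. Job $J_{ij}$ has length $i$ and is
released at the beginning of period $j$, where period $1$ is $[0,3)$ and period $2$ is $[3,6)$.
After time $6$ there are three \emph{gaps} of lengths $1,2,3$ that begin at times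
$F_1<F_2<F_3$. Outside the gaps the machine is blocked from time $6$ to $F_3$. (Blocking will be
enforced by unit jobs for which it is never worse to run at once.) Each release brings $6$ units
of work into a period of length $3$, so at least $6$ units are left over at time $6$, at least $3$
of them from period $2$. If the left-over jobs are one of each length, say
$J_{1,j(1)},J_{2,j(2)},J_{3,j(3)}$, and each period leaves exactly $3$ units, then $i\mapsto j(i)$
is a solution, as in Figure~\ref{fig:timeline}. Release dates and capacity do not force this by
themselves. Period by period the left-over lengths could also be $\{3\},\{3\}$ or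
$\{1,2\},\{1,2\}$, or unfinished pieces of jobs. The objective must single out the right choice.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm,font=\small]
\fill[gray!35] (4.8,0) rectangle (6.4,0.7);
\fill[gray!35] (7.2,0) rectangle (8.0,0.7);
\fill[gray!35] (9.6,0) rectangle (10.8,0.7);
\draw (0,0) rectangle (13.2,0.7);
\draw (0.8,0) -- (0.8,0.7);
\draw (2.4,0) -- (2.4,0.7);
\draw (4.8,0) -- (4.8,0.7);
\draw (6.4,0) -- (6.4,0.7);
\draw (7.2,0) -- (7.2,0.7);
\draw (8.0,0) -- (8.0,0.7);
\draw (9.6,0) -- (9.6,0.7);
\draw (10.8,0) -- (10.8,0.7);
\node at (0.4,0.35) {$J_{11}$};
\node at (1.6,0.35) {$J_{21}$};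
\node at (3.6,0.35) {$J_{32}$};
\node at (6.8,0.35) {$J_{12}$};
\node at (8.8,0.35) {$J_{22}$};
\node at (12.0,0.35) {$J_{31}$};
\node[below] at (0,0) {$0$};
\node[below] at (2.4,0) {$3$};
\node[below] at (4.8,0) {$6$};
\node[below] at (6.4,0) {$F_1$};
\node[below] at (8.0,0) {$F_2$};
\node[below] at (10.8,0) {$F_3$};
\node[above] at (1.2,0.7) {period $1$};
\node[above] at (3.6,0.7) {period $2$};
\node[above] at (6.8,0.7) {gap $1$};
\node[above] at (8.8,0.7) {gap $2$};
\node[above] at (12.0,0.7) {gap $3$};
\end{tikzpicture}
\caption{The numbers $1,2,3$ with $B=3$ and the solution $\{3\},\{1,2\}$. Job $J_{ij}$ has length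
$i$ and is released at the start of period $j$. Period $1$ leaves $J_{31}$ over, period $2$ leaves
$J_{12}$ and $J_{22}$, and each left-over job fills the gap of its own length. In the shaded
blocks the machine is unavailable. The lengths of the blocks are not to scale.}
\label{fig:timeline}
\end{figure}

\paragraph{What the objective should be.} Suppose a left-over job $J_{ij}$ cost $a_i(j+l-1)$ if it
were completed in gap $l$ (for $l=3$: at any time after $F_3$), where $a_i$ is its length (here
$a_i=i$), and suppose jobs finished by time $6$ cost nothing. Read this as a charge per unit of
length: each unit of a left-over job pays $j$ at time $F_1$, and another $1$ at each of the times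
$F_2,\dots,F_l$ at which its job is still unfinished. If we charge only for units that are
themselves unprocessed at these times, the cost does not increase, and it can be bounded by
capacity. At $F_1$ at least $6$ units remain, at least $3$ of them from period $2$, which gives at
least $6+3=9$. At least $5$ units remain at $F_2$ and at least $3$ at $F_3$. So every schedule
costs at least $9+5+3=17$, and the bound is attained only if no unit that is already processed is
ever charged. In other words, the objective punishes splitting. Indeed:
\begin{itemize}
\item Left-over $\{3\},\{1,2\}$, each job in its own gap, costs $3(1+2)+1(2+0)+2(2+1)=17$.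
\item Left-over $\{3\},\{3\}$: to use gaps $1$ and $2$ fully with one job, we must split it. If
this is $J_{31}$, and $J_{32}$ is put in gap $3$, the cost is $3(1+1)+3(2+2)=18$, because at $F_2$
one unit of $J_{31}$ has been processed but is still charged.
\item Left-over $\{1,2\},\{1,2\}$, with $J_{11}$ in gap $1$, $J_{21}$ in gap $2$, and $J_{12},J_{22}$
together in gap $3$: the cost is $1\cdot1+2\cdot2+1\cdot4+2\cdot4=17$, although the left-over
lengths are wrong. Two jobs share a gap here. Condition \eqref{eq:window} excludes exactly this,
since two numbers larger than $B/4$ do not fit into a gap shorter than $B/2$.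
\end{itemize}
The release dates matter too. If all six jobs were released at time $0$, we could finish all
second copies by time $6$ and put $J_{11},J_{21},J_{31}$ in their gaps, at cost
$1\cdot 1+2\cdot 2+3\cdot 3=14$.

\paragraph{Simulating weights by due dates.} The desired cost has a weight $a_i$, whereas
tardiness is unweighted: moving a tardy job from one gap to the next costs the distance between
the gaps, whichever job it is. The way out is to give the gaps \emph{unequal} distances,
$F_{l+1}-F_l=\Lambda a_l$ for a large integer $\Lambda$. With $a_1\le a_2\le\cdots$, the sequence
$F_1,F_2,\dots$ is convex, so it nowhere lies below any of its tangents: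
$F_l\ge F_i+\Lambda a_i(l-i)$. As long as $J_{ij}$ is tardy, its due date only shifts its cost by
a constant. If we choose it so that completing $J_{ij}$ just after $F_i$ costs about
$\Lambda a_i(j+i-1)$, that is, $d_{ij}=F_i-\Lambda a_i(j+i-1)$, then completing it after $F_l$
costs at least $\Lambda a_i(j+l-1)$ for \emph{every} $l$. The right-hand side is $\Lambda$ times
the desired cost, and in its own gap the job attains this value up to the time it spends inside
the gap. In the example, $F_2=F_1+\Lambda$ and $F_3=F_1+3\Lambda$, and the two quantities are
\[
\begin{array}{c|ccc|ccc}
 & \multicolumn{3}{c|}{(F_l-d_{ij})/\Lambda} & \multicolumn{3}{c}{a_i(j+l-1)}\\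
 & i=1 & i=2 & i=3 & i=1 & i=2 & i=3\\ \hline
l=1 & j & 2j+1 & 3j+3 & j & 2j & 3j\\
l=2 & j+1 & 2j+2 & 3j+4 & j+1 & 2j+2 & 3j+3\\
l=3 & j+3 & 2j+4 & 3j+6 & j+2 & 2j+4 & 3j+6
\end{array}
\]
So the simulated weights are exact for $l=i$, where we need equality, and are lower bounds
everywhere else. The additional times spent inside the gaps sum to $qB$ in a good schedule, and
they do no harm if $\Lambda>qB$.

\section{The construction}\label{sec:construction}

Let a 3-Partition instance be given, with the notation of Section~1, and put $\Lambda=qB+1$.

\begin{itemize}
\item \emph{Periods.} Let $R_j=(j-1)(q-1)B$ for $1\le j\le q+1$ and $S=R_{q+1}=q(q-1)B$. Period $j$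
is $[R_j,R_{j+1})$, of length $(q-1)B$, for $1\le j\le q$.
\item \emph{Gaps.} Let $F=F_1=S+\Lambda B(m+q)$ and $F_{h+1}=F_h+\Lambda a_h$ for $1\le h<m$. Gap
$h$ is $[F_h,F_h+a_h)$, for $1\le h\le m$.
\item \emph{Blocks.} The blocks are the intervals $[S,F)$ and $[F_h+a_h,F_{h+1})$ for $1\le h<m$.
Let $\mathcal B$ be the set of integers $t$ for which the slot $[t,t+1)$ lies in a block.
\item \emph{Block jobs.} For each $t\in\mathcal B$ there is a job $u_t$ with release date $t$,
processing time $1$, and due date $\delta_t$, where $\delta_t$ is an integer with
$0\le\delta_t\le t+1$.
\item \emph{Regular jobs.} For $1\le i\le m$ and $1\le j\le q$ there is a job $J_{ij}$ with release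
date $R_j$, processing time $a_i$, and due date
\[
d_{ij}=F_i-\Lambda a_i(j+i-1).
\]
We say that $J_{ij}$ belongs to period $j$.
\end{itemize}

The simplest choice is $\delta_t=t+1$: then a block job is on time exactly when it runs at once.
An earlier due date adds a constant, namely $t+1-\delta_t$, to the tardiness of $u_t$ in every
schedule, and we keep this freedom for Section~\ref{sec:anti}. The first block is so long because
regular jobs must be on time if they are finished in the periods. Indeed
$\Lambda a_i(j+i-1)\le\Lambda B(m+q)$ and $F_i\ge F$ give
\begin{equation}\label{eq:dS}
d_{ij}\ge S .
\end{equation}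

Put $A_l=\sum_{h=l}^m a_h$ for $1\le l\le m$ and $A_{m+1}=0$, so that $A_1=qB$. The threshold is
\[
K=D_0+\Lambda V+qB,\qquad D_0=\sum_{t\in\mathcal B}(t+1-\delta_t),\qquad
V=\sum_{j=1}^q(q-j+1)B+\sum_{l=2}^m A_l .
\]
Here $V$ is the capacity bound of Section~\ref{sec:example} (it is $17$ there), $D_0$ is the
unavoidable cost of the block jobs, and $qB<\Lambda$ is the tolerance for the time spent in gaps.

All data are nonnegative integers, and $F_m\le q^2B+\Lambda B(m+2q)$ is bounded by a polynomial in
$q$ and $B$. No release date, due date or processing time exceeds $F_m$. Moreover the number
$|\mathcal B|+mq$ of jobs is at most $F_m+3q^2$, and $D_0\le F_m^2$ and $V\le q^2B+mqB$. So the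
instance and $K$ are constructed in time polynomial in $q$ and $B$, and all numbers are
polynomially bounded.

It remains to see that the block jobs really make the machine unavailable. The reason is that a
delayed block job loses as much time as any job that takes its place can gain.

\begin{lemma}\label{lem:blocks}
Every integer schedule can be transformed, without increasing the cost, into an integer schedule
in which $u_t$ occupies the slot $[t,t+1)$ for every $t\in\mathcal B$. In such a schedule the block
jobs have total tardiness exactly $D_0$.
\end{lemma}

\begin{proof}
Treat the elements of $\mathcal B$ in increasing order. Suppose that $u_t$ occupies not the slot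
at $t$ but the slot at $t'$. Then $t'>t$, because of its release date. Exchange the contents of
these two slots. The new schedule is feasible, since $u_t$ is released at $t$ and whatever else
was in the slot at $t$ moves later. As $\delta_t\le t+1$, the tardiness of $u_t$ falls from
$t'+1-\delta_t$ to $t+1-\delta_t$, that is, by $t'-t$. If the slot at $t$ contained a part of a
job $x$, then $C_x\ge t+1$ before the exchange, and afterwards $x$ is completed no later than
$\max\{C_x,t'+1\}\le C_x+(t'-t)$, so $T_x$ grows by at most $t'-t$. Slots before $t$ are untouched, so
the block jobs already placed remain in place. The last assertion is the definition of $D_0$.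
\end{proof}

\section{From a partition to a schedule}\label{sec:yes}

\begin{proposition}\label{prop:yes}
If the 3-Partition instance is a yes-instance, then the scheduling instance has a non-preemptive
schedule of cost at most $K$.
\end{proposition}

\begin{proof}
Let $G_1,\dots,G_q$ be a solution, and let $j(i)$ be the index with $i\in G_{j(i)}$. Process each
$u_t$ in $[t,t+1)$. In period $j$ process the jobs $J_{ij}$ with $i\notin G_j$, one after another.
Their total length is $qB-B$, the length of the period. They finish by $S$, hence on time by
\eqref{eq:dS}. For each $i$ process the remaining copy $J_{i,j(i)}$ exactly in gap $i$. It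
finishes at $F_i+a_i$, so its tardiness is $a_i+\Lambda a_i(j(i)+i-1)$. The total cost is
\[
D_0+qB+\Lambda\Bigl[\sum_{i=1}^m a_i\,j(i)+\sum_{i=1}^m(i-1)a_i\Bigr]
=D_0+qB+\Lambda\Bigl[\sum_{j=1}^q jB+\sum_{l=2}^mA_l\Bigr].
\]
Here we used that $\sum_{i\in G_j}a_i=B$, and that $a_i$ occurs in $A_l$ for exactly the $i-1$
indices $l=2,\dots,i$ with $l\ge2$. Since $\sum_j j=\sum_j(q-j+1)$, the cost equals $K$.
\end{proof}

\section{From a schedule to a partition}\label{sec:no}

\begin{proposition}\label{prop:no}
If the scheduling instance has a schedule, preemptive or not, of cost at most $K$, then the
3-Partition instance is a yes-instance.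
\end{proposition}

The proof follows Section~\ref{sec:example}: tangents bound the tardiness by a weighted
objective $X$, the remaining amounts of work bound $X$ from below by $X'$, and capacity bounds
$X'$ from below by $V$. The tolerance $qB<\Lambda$ then forces equality throughout, and the
partition is read off from the equalities.

\begin{lemma}\label{lem:tangent}
$F_l-F_i\ge\Lambda a_i(l-i)$ for all $i,l\in\{1,\dots,m\}$.
\end{lemma}

\begin{proof}
If $l\ge i$, then $F_l-F_i=\Lambda\sum_{h=i}^{l-1}a_h\ge\Lambda(l-i)a_i$. If $l<i$, then
$F_i-F_l=\Lambda\sum_{h=l}^{i-1}a_h\le\Lambda(i-l)a_i$. Both inequalities use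
$a_1\le\dots\le a_m$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:no}]
By Lemma~\ref{lem:priority} with $D_i=C_i$, and then Lemma~\ref{lem:blocks}, we may assume that the
schedule is an integer schedule in which each $u_t$ occupies its slot $[t,t+1)$. The block jobs
contribute $D_0$. Hence the regular jobs have total tardiness at most $\Lambda V+qB$, and they are
processed only outside the blocks.

For a regular job $J$ let $y_J(t)$ be the amount of $J$ that is unprocessed at time $t$. Let $U$
be the set of regular jobs with $y_J(F)>0$. These are the left-over jobs. For $J\in U$ let
$l_J$ be the largest $l\in\{1,\dots,m\}$ with $y_J(F_l)>0$. It exists because $F_1=F$.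

\medskip\noindent\emph{Step 1: a weighted lower bound.} Let $J=J_{ij}\in U$. Since $J$ is unfinished
at $F_{l_J}$, Lemma~\ref{lem:tangent} gives
\[
T_J\ \ge\ F_{l_J}-d_{ij}=(F_{l_J}-F_i)+\Lambda a_i(j+i-1)\ \ge\ \Lambda a_i(j+l_J-1).
\]
So the total tardiness of the regular jobs is at least $\Lambda X$, where
\[
X=\sum_{J=J_{ij}\in U}a_i(j+l_J-1).
\]

\medskip\noindent\emph{Step 2: from jobs to amounts of work.} In $X$ an unfinished job counts with its
full length. Capacity, however, controls only unprocessed work. For $J=J_{ij}\in U$ we have
$a_i\ge y_J(F_l)$ for every $l$, and $y_J(F_l)=0$ for $l>l_J$. Therefore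
\begin{equation}\label{eq:termwise}
a_i(j+l_J-1)=j\,a_i+\sum_{l=2}^{l_J}a_i\ \ge\ j\,y_J(F)+\sum_{l=2}^m y_J(F_l).
\end{equation}
Let $Y_j$ be the total amount, unprocessed at time $F$, of all regular jobs belonging to periods
$j,j+1,\dots,q$. Let $Z_l$ be the total unprocessed amount of all regular jobs at time
$F_l$. Regular jobs outside $U$ contribute nothing to these quantities. A job of period $j$ is
counted in exactly $j$ of the numbers $Y_1,\dots,Y_q$, namely in $Y_1,\dots,Y_j$. Summing
\eqref{eq:termwise} over $U$, we obtain
\[
X\ \ge\ X',\qquad X'=\sum_{j=1}^qY_j+\sum_{l=2}^mZ_l .
\]

\medskip\noindent\emph{Step 3: capacity.} The regular jobs of periods $j,\dots,q$ have total length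
$(q-j+1)qB$. Because of their release dates and the block $[S,F)$, before time $F$ they can be
processed only in $[R_j,S)$, which has length $(q-j+1)(q-1)B$. Hence
\[
Y_j\ge(q-j+1)B\qquad(1\le j\le q).
\]
All regular jobs have total length $q^2B$, and the time outside the blocks before $F_l$
consists of the periods and of gaps $1,\dots,l-1$. Hence
\[
Z_l\ge q^2B-q(q-1)B-\sum_{h<l}a_h=A_l\qquad(1\le l\le m).
\]
Summing the bounds for $Y_1,\dots,Y_q$ and $Z_2,\dots,Z_m$ gives $X'\ge V$.

\medskip\noindent\emph{Step 4: equality.} By Step 1, $\Lambda X\le\Lambda V+qB<\Lambda(V+1)$. Since
$X$ and $V$ are integers, $X\le V$. Together with $X\ge X'\ge V$ this gives $X=X'=V$, so all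
the inequalities that were summed in Steps 2 and 3 are equalities:
\begin{enumerate}
\item[(i)] by \eqref{eq:termwise} and $j\ge1$, every $J=J_{ij}\in U$ has $y_J(F_l)=a_i$ for
all $l\le l_J$, so a left-over job is untouched until the last gap opening at which it is
unfinished;
\item[(ii)] $Y_j=(q-j+1)B$ for $1\le j\le q$, and $Z_l=A_l$ for $2\le l\le m$. Moreover
$Z_1=Y_1=qB=A_1$.
\end{enumerate}

\medskip\noindent\emph{Step 5: reading off the partition.} By (i), all jobs of $U$ are entirely
unprocessed at $F$. So, by (ii), the total length of the jobs of $U$ belonging to period $j$ is
$Y_j-Y_{j+1}=B$, where $Y_{q+1}=0$. Also by (i), $Z_l$ is the total length of the jobs $J\in U$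
with $l_J\ge l$. So, by (ii), for every $l\in\{1,\dots,m\}$ the jobs $J\in U$ with $l_J=l$ have
total length $A_l-A_{l+1}=a_l$. This number is positive and, by \eqref{eq:window}, smaller than
$B/2$, while every regular job is longer than $B/4$. Hence exactly one job of $U$ has $l_J=l$.
Write it as $J_{i_l,j_l}$. Its length is $a_{i_l}=a_l$.

Thus $U$ consists of the $m$ jobs $J_{i_1,j_1},\dots,J_{i_m,j_m}$. Put $G_j=\{l:j_l=j\}$. These sets
partition $\{1,\dots,m\}$, and
\[
\sum_{l\in G_j}a_l=\sum_{l\in G_j}a_{i_l}=B,
\]
because the middle term is the total length of the jobs of $U$ that belong to period $j$. (We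
partition the gap indices $l$ rather than the indices $i_l$: if several numbers are
equal, the $i_l$ need not be distinct, but the lengths are right.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Membership in NP was shown in Section~2. Take $\delta_t=t+1$ for all $t\in\mathcal B$. By
Propositions~\ref{prop:yes} and~\ref{prop:no}, the scheduling instance has a schedule of cost at
most $K$ if and only if the 3-Partition instance is a yes-instance. The construction is
polynomial in $q$ and $B$ and has polynomially bounded numbers (Section~\ref{sec:construction}),
and 3-Partition is NP-complete in the unary encoding.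
\end{proof}

\section{Anti-agreeable instances and limited preemption}\label{sec:anti}

The instance just used is not anti-agreeable, for two reasons. With $\delta_t=t+1$, the block jobs
are due later the later they are released. And a long first copy may be due before a short second
copy: in the example of Section~\ref{sec:example}, $d_{31}=F_1-6\Lambda$ but $d_{12}=F_1-2\Lambda$.
The first problem disappears if all block jobs are due at $S$. The second disappears if the
numbers $a_i$ are nearly equal, for then the factor $j$ dominates in $d_{ij}$.

\begin{lemma}\label{lem:shift}
Let $(a_1,\dots,a_m;B)$ be a 3-Partition instance. Put $a_i'=a_i+qB$ and $B'=B+3qB$. Then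
$(a_1',\dots,a_m';B')$ is a 3-Partition instance with the same answer, and $4q(a_m'-a_1')<a_1'$.
\end{lemma}

\begin{proof}
We have $\sum_i a_i'=qB+3q\cdot qB=qB'$. From \eqref{eq:window},
$4a_i'=4a_i+4qB>B+3qB=B'$ and $2a_i'=2a_i+2qB<B+3qB=B'$. So the new numbers satisfy the analogue of
\eqref{eq:window}. A set of sum $B$ in the old instance and a set of sum $B'$ in the new one both
have exactly three elements, and a three-element set has new sum $B'$ if and only if it has old
sum $B$. So the answers agree. Finally, $a_m-a_1<B/2-B/4=B/4$ gives
$4q(a_m'-a_1')=4q(a_m-a_1)<qB<a_1'$.
\end{proof}

\begin{lemma}\label{lem:anti}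
If $4q(a_m-a_1)\le a_1$ and $\delta_t=S$ for all $t\in\mathcal B$, then the instance of
Section~\ref{sec:construction} is anti-agreeable.
\end{lemma}

\begin{proof}
The choice of $\delta_t$ is allowed, since every $t\in\mathcal B$ satisfies $t\ge S$, so that
$0\le S\le t+1$. We check that a job released later is never due later.

Two block jobs have equal due dates. A regular job is released at or before $R_q=(q-1)^2B<S$,
hence before every block job, and is due no earlier than $S=\delta_t$ by \eqref{eq:dS}.

Now take regular jobs $J_{ij}$ and $J_{i'j'}$ with $j<j'$. Put
\[
e_i=F_i-\Lambda a_i(i-1)=F-\Lambda\sum_{h<i}(a_i-a_h),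
\]
so that $d_{ij}=e_i-\Lambda a_ij$. Since $0\le a_i-a_h\le a_m-a_1$ for $h<i$, we have
$e_i\ge F-\Lambda(m-1)(a_m-a_1)$, and similarly $e_{i'}\le F$. Moreover, since $j\le q-1$,
\[
a_{i'}j'-a_ij\ \ge\ a_1(j+1)-a_mj\ =\ a_1-j(a_m-a_1)\ \ge\ a_1-(q-1)(a_m-a_1).
\]
With $m=3q$ we conclude that
\begin{align*}
d_{ij}-d_{i'j'}&=(e_i-e_{i'})+\Lambda(a_{i'}j'-a_ij)\\
&\ge\Lambda\bigl[a_1-(m-1)(a_m-a_1)-(q-1)(a_m-a_1)\bigr]\\
&=\Lambda\bigl[a_1-(4q-2)(a_m-a_1)\bigr]>0 .
\end{align*}
The last inequality is clear if $a_m=a_1$, and otherwise it follows from
$(4q-2)(a_m-a_1)<4q(a_m-a_1)\le a_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]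
(a) Given a 3-Partition instance, replace it by the instance of Lemma~\ref{lem:shift}, whose
numbers are still polynomially bounded in $q$ and $B$. Apply the construction of
Section~\ref{sec:construction} with $\delta_t=S$ for all $t\in\mathcal B$. By
Lemma~\ref{lem:anti} the result is anti-agreeable. Propositions~\ref{prop:yes}
and~\ref{prop:no} hold for every admissible choice of the $\delta_t$, so the reduction is correct.
Membership in NP is inherited.

(b) By Propositions~\ref{prop:yes} and~\ref{prop:no}, in both reductions a yes-instance has a
\emph{non-preemptive} schedule of cost at most $K$, and in a no-instance every preemptive schedule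
costs more than $K$. This is the last statement of the theorem. It shows that both
reductions remain correct, without any change, if the number of preemptions is limited in
whatever way.

It remains to show membership in NP, since Lemma~\ref{lem:priority} need not respect the limit.
Let $k\ge0$ be the limit, fixed or part of the input, on the number of preemptions in total or on
the number for each job. In a priority schedule a job is interrupted only at the release date of
another job. At most one interruption occurs at each release date, and none at the earliest one,
so there are at most $n-1$ preemptions in total. Hence for $k\ge n-1$ the limit does not change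
the answer, and Section~2 applies.

Now let $k<n-1$. By a \emph{piece} we mean a maximal interval in which one job is processed, so a
job with $c$ pieces is preempted $c-1$ times. A schedule that respects the limit has at most
$n(k+1)\le n^2$ pieces. The certificate is the sequence $\pi(1),\dots,\pi(M)$ of the jobs to which
the successive pieces belong, with each job occurring and the limit respected. Given this
sequence, the best start times $s_g$ and lengths $x_g$ of the pieces are found by the linear
program
\[
\begin{gathered}
\text{minimize }\sum_i T_i\quad\text{subject to}\\
s_g\ge r_{\pi(g)},\quad x_g\ge0\quad(1\le g\le M),\qquad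
s_g+x_g\le s_{g+1}\quad(1\le g<M),\\
\sum_{g:\,\pi(g)=i}x_g=p_i,\qquad T_i\ge0,\qquad T_i\ge s_{g(i)}+x_{g(i)}-d_i\qquad(1\le i\le n),
\end{gathered}
\]
where $g(i)$ is the last $g$ with $\pi(g)=i$. Every schedule with this sequence of pieces gives a
feasible solution with the same objective value. Conversely, dropping pieces of length $0$ from a
feasible solution gives a schedule that respects the limit and costs no more. Linear programs can
be solved in polynomial time.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fptas}]
In the anti-agreeable instances constructed for Theorem~\ref{thm:strong}(a), the number of jobs,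
all data, $P$, and $K$ are bounded by a polynomial in $q$ and $B$. A pseudo-polynomial algorithm
would therefore solve 3-Partition in time polynomial in the length of the unary encoding.

An FPTAS finds, for every $\varepsilon>0$, a schedule of cost at most $1+\varepsilon$ times the
optimum, in time polynomial in the input length and $1/\varepsilon$. Run it with
$\varepsilon=1/(K+1)$, which again takes time polynomial in $q$ and $B$. If the optimum is at most
$K$, the cost found is at most $K+K/(K+1)<K+1$. Otherwise the optimum, being an integer
(Section~2), is at least $K+1$, and hence so is the cost found. So comparing the cost found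
with $K+1$ decides the 3-Partition instance. Both conclusions are impossible unless P${}={}$NP.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DuLeung} Du and Leung, 1990.
\bibitem{GareyJohnson} Garey and Johnson.
\bibitem{Lawler} Lawler, 1977.
\bibitem{Thesis} \emph{Single Machine Scheduling With Release},
\texttt{https://theses.lib.polyu.edu.hk/bitstream/\allowbreak 200/4140/1/b16974438.pdf}.
\end{thebibliography}

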